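# Signed planar graphs of girth six and the target $(K_6,M)$

## 1. The target $(K_6,M)$ and planar graphs of large girth

How sparse must a planar graph be so that, however its edges are signed, it maps to one fixed small signed graph? Here "sparse" means "without short cycles", and the target is a signed complete graph on six vertices. If all cycles have length at least $8$, the answer is positive and the proof is short. We prove that case first, and then see what has to change when cycles of length $6$ are allowed.

**Definition (signed graphs).** A *signed graph* $(G,\sigma)$ is a graph $G$ with a signature $\sigma:E(G)\to\{+,-\}$. *Switching* at a vertex $v$ flips the sign of every edge incident to $v$. Two signatures are *equivalent*, $\sigma'\equiv\sigma$, if one is obtained from the other by a sequence of switchings. The *girth* of a signed graph is the girth of its underlying graph.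

For example, switching at a vertex of a cycle flips two of its edges, so the product of the signs on a cycle never changes. A triangle with product $+$ has $0$ or $2$ negative edges; in the latter case, switching at their common vertex makes all edges positive. A triangle with product $-$ has $1$ or $3$ negative edges; if it has $1$, switching at the opposite vertex makes all edges negative.

**Definition (homomorphisms).** A homomorphism $(G,\sigma)\to(H,\pi)$ maps vertices to vertices and edges to edges, preserving adjacencies, incidences and the signs of closed walks. Equivalently, there are a signature $\sigma'\equiv\sigma$ and a graph homomorphism $G\to H$ that maps each edge of $G$ to an edge of $H$ of the same sign, under $\sigma'$ and $\pi$ respectively. We always use this second form.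

**Definition (the target).** $(K_6,M)$ is the complete graph $K_6$ in which the edges of a perfect matching $M$ are negative and all other edges are positive.

For example, a triangle with sign product $+$ maps to $(K_6,M)$: switch it to all positive and use one vertex from each of the three edges of $M$. So does a triangle with product $-$: switch so that exactly one edge is negative, put that edge on an edge of $M$, and put the third vertex elsewhere.

It is known that every signed planar graph of girth at least $7$ admits a homomorphism to $(K_6,M)$. The problem, whose source is the paper "Mapping Sparse Signed Graphs To $(K_{2k},M)$", is to determine whether $7$ is the best possible girth condition. It is not: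

**Theorem 1.** Every signed planar graph of girth at least $6$ admits a homomorphism to $(K_6,M)$. The same holds for signed projective-planar graphs of girth at least $6$.

The easy special case is the following.

**Proposition 2.** Every signed planar graph of girth at least $8$ admits a homomorphism to $(K_6,M)$.

Sections 2 and 3 prove Proposition 2. All the tools made for it are used again later, so we state them in the generality needed later.

## 2. Homomorphisms to $(K_6,M)$ as colorings by $\mathbb Z_6\times\mathbb Z_2$

A homomorphism to $(K_6,M)$ involves two choices per vertex: a switching sign and an image. We merge them into a color on a hexagon plus one extra bit.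

**Definition (labelled graphs and colorings).** A *labelled graph* is a finite multigraph, loops allowed, in which each edge $e$ carries $\sigma(e)\in\{+,-\}$ and $\lambda(e)\in\mathbb Z_2$. Negative edges are called *close*, positive edges *far*. A *coloring* assigns to each vertex $v$ a pair $(c(v),\varepsilon(v))\in\mathbb Z_6\times\mathbb Z_2$ such that for every edge $e=uv$:

* if $e$ is close, then $c(u)-c(v)\in\{-1,0,1\}$, and if the difference is $0$ then $\varepsilon(u)+\varepsilon(v)=\lambda(e)$;
* if $e$ is far, then $c(u)-c(v)\in\{2,3,4\}$, and if the difference is $3$ then $\varepsilon(u)+\varepsilon(v)=\lambda(e)$.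

An edge whose difference is $0$ or $3$ is called *mono*. Only mono edges impose a condition on $\varepsilon$.

Think of $c$ as a position on a hexagon: close edges ask for distance at most $1$, far edges for distance at least $2$. Some small cases by hand:

* Three pairwise far vertices: $c=0,2,4$ works, with no mono edge.
* Three pairwise close vertices: $c=0,1,0$ works. One edge is mono, and its condition is met by choosing $\varepsilon$ at one of its ends.
* Four pairwise far vertices: not colorable, because $\mathbb Z_6$ does not contain four elements pairwise at circular distance at least $2$.
* Two vertices joined by two parallel edges of different signs: not colorable, because $\{-1,0,1\}\cap\{2,3,4\}=\emptyset$.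

**Lemma 3.** A simple signed graph maps to $(K_6,M)$ if and only if it is colorable with $\lambda\equiv 1$.

*Proof.* Let $V(K_6)=\mathbb Z_3\times\mathbb Z_2$ and let $M$ consist of the edges $(i,0)(i,1)$. A homomorphism consists of a map $(i,\varepsilon):V\to\mathbb Z_3\times\mathbb Z_2$ and a map $s:V\to\{+,-\}$ recording where we switch (the new sign of $uv$ is $\sigma(uv)s_us_v$), such that every edge $uv$ satisfies one of the following: $i_u\ne i_v$ and $\sigma=s_us_v$; or $i_u=i_v$, $\varepsilon_u\ne\varepsilon_v$ and $\sigma=-s_us_v$. Let $c(v)\in\mathbb Z_6$ be the unique element with $c\equiv i\pmod 3$ that is even exactly when $s=+$. This is a bijection between pairs $(i,s)$ and values $c$. There are four cases: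

* $i_u\ne i_v$, $s_u=s_v$: the difference of the $c$-values is $\pm2$, and $\sigma=+$;
* $i_u\ne i_v$, $s_u\ne s_v$: the difference is $\pm1$, and $\sigma=-$;
* $i_u=i_v$, $s_u=s_v$: the difference is $0$, $\sigma=-$ and $\varepsilon_u\ne\varepsilon_v$;
* $i_u=i_v$, $s_u\ne s_v$: the difference is $3$, $\sigma=+$ and $\varepsilon_u\ne\varepsilon_v$.

This is exactly the coloring condition with $\lambda\equiv1$. $\square$

So only $\lambda\equiv1$ matters for the original question. General $\lambda$, parallel edges and loops are allowed because auxiliary graphs in Section 6 will have other labels and parallel edges.

**Definition (switchings of labelled graphs).** A *$c$-switch* at $v$ flips $\sigma$ on all non-loop edges at $v$ and replaces $c(v)$ by $c(v)+3$. An *$\varepsilon$-switch* at $v$ flips $\lambda$ on all non-loop edges at $v$ and replaces $\varepsilon(v)$ by $\varepsilon(v)+1$.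

Adding $3$ exchanges $\{-1,0,1\}$ and $\{2,3,4\}$ and takes $0$ to $3$. Hence both switchings map colorings to colorings bijectively; they preserve colorability of the graph and of each of its subgraphs.

**Symmetries.** Three operations on a coloring of a fixed labelled graph give a coloring again: $c\mapsto c+k$; $c\mapsto-c$; and adding a constant to $\varepsilon$ on all vertices whose $c$ lies in one fixed class mod $3$. In the last case, both ends of a mono edge lie in the same class mod $3$, so $\varepsilon(u)+\varepsilon(v)$ does not change.

**Rigid triangles.** If $x_0,x_1,x_2$ are pairwise joined by far edges, their $c$-values are pairwise at circular distance at least $2$, so they form a set $\{k,k+2,k+4\}$, and no edge of the triangle is mono. Any coloring of a graph containing such a triangle can be normalized to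
$$(c,\varepsilon)(x_j)=(2j,0)\qquad(j=0,1,2).\tag{1}$$
Indeed, shift to get $c(x_0)=0$; if then $c(x_1)=4$, negate; finally $0,2,4$ lie in three different classes mod $3$, so each $\varepsilon(x_j)$ can be made $0$ separately.

## 3. Two-paths, critical graphs, and girth 8

**Lemma 4 (2-paths).** Let $t$ have exactly two edges, going to distinct colored vertices $u,w$. The coloring extends to $t$ if and only if $c(u)\ne c(w)+\theta$, where $\theta=3$ if the product of the two signs is $+$, and $\theta=0$ if it is $-$.

So, given $c(w)$, a 2-path forbids exactly one value of $c(u)$. Both values of $\theta$ can be realized by choosing signs, and the labels $\lambda$ play no role.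

*Proof.* A $c$-switch at $u$ or at $w$ changes $c(u)-c(w)$ by $3$ and flips the sign product, so the statement is invariant. Hence assume both edges are close, with $\theta=3$. If $c(u)-c(w)=0$, take $c(t)=c(u)+1$. If it is $\pm1$, take $c(t)=c(u)$ and choose $\varepsilon(t)$ to satisfy $ut$; the edge $tw$ is not mono. If it is $\pm2$, take the middle value. If it is $3$, no value is within distance $1$ of both. $\square$

**Definition (critical).** A labelled graph is *critical* if it is not colorable but every proper subgraph is. Every non-colorable labelled graph contains a critical subgraph, namely a minimal non-colorable subgraph. Switching preserves criticality.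

For example, the complete graph on four vertices with all edges far is critical: we saw it is not colorable, and after deleting one edge $ab$ we may use $0$ on $a$ and $b$ and $2,4$ on the other two vertices. Denote by $D$ any graph consisting of two vertices and two parallel edges of different signs; it is critical, since one edge alone is colorable.

**Lemma 5.** A critical graph is connected, and every loopless vertex of it has degree at least $2$.

*Proof.* If it were disconnected, its components would be colorable, hence so would the graph. A loopless vertex of degree at most $1$ can be colored after the rest, with difference $1$ on a close edge and $2$ on a far edge. $\square$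

**Definition (types).** In a loopless labelled graph of minimum degree at least $2$, a vertex of degree $2$ is a *2-vertex* and a vertex of degree at least $3$ is *big*. Edges between big vertices are *direct*. For a big vertex $v$ let $a(v)$ be the number of edges from $v$ to big vertices, with multiplicity, and $b(v)$ the number of edges from $v$ to 2-vertices. The pair $(a,b)$ is the *type* of $v$.

For example, if two vertices $x,y$ are joined by an edge and by two further paths of length $2$, then $x$ and $y$ both have type $(1,2)$.

The next lemma collects what can be proved by deleting a vertex with its 2-vertices, coloring the rest, and coming back.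

**Lemma 6.** Let $K$ be a critical labelled graph without loops, $K\ne D$.

1. Parallel edges of $K$ have equal sign and different $\lambda$, so multiplicities are at most $2$. A double edge just forces difference $\pm1$ (close) or $\pm2$ (far).
2. A 2-vertex has two distinct neighbors.
3. Two 2-vertices are never adjacent. So neighbors of 2-vertices are big, and big vertices exist.
4. No big vertex has type $(0,3),(0,4),(0,5)$ or $(1,2)$.

*Proof.* (1) Parallel edges of different signs would give a proper subgraph $D$ that is not colorable. Of two parallel edges with equal $\sigma$ and equal $\lambda$, one is redundant, which contradicts criticality. Two parallel edges of equal sign and different $\lambda$ cannot be mono, since $\varepsilon(u)+\varepsilon(v)$ would have to be both $0$ and $1$; if they are not mono, there is no further condition.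

(2) Otherwise the two edges of the 2-vertex form a double edge to some $u$. Color the rest, and color the 2-vertex last at difference $1$ or $2$ from $u$.

(3) Suppose 2-vertices $t_1,t_2$ are adjacent, and let $u$ and $w$ be the other neighbors of $t_1$ and $t_2$ (possibly $u=w$). Color $K-\{t_1,t_2\}$. The edge $t_2w$ leaves three $c$-values for $t_2$, with $\varepsilon(t_2)$ chosen suitably if the edge is mono. The path $u\,t_1\,t_2$ has distinct ends and forbids one value of $c(t_2)$. Choose an allowed value for $t_2$, then color $t_1$ by Lemma 4. This colors $K$, a contradiction. The graph $K$ has a vertex, and all degrees are at least $2$; if it has a 2-vertex, the neighbors of that vertex are big.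

(4) Delete $v$ and its adjacent 2-vertices and color the rest. Each deleted 2-vertex has a second neighbor, which is big and different from $v$, hence colored. There are $6$ possible $c$-values for $v$ if $a=0$, and $3$ if $a=1$ (with $\varepsilon(v)$ chosen suitably if the direct edge is mono). Each 2-path at $v$ forbids one value. If $a=0$ and $b\le5$, or $a=1$ and $b\le2$, a value remains. Then color the 2-vertices by Lemma 4. So $K$ is colorable, a contradiction. $\square$

By (2), $b(v)$ is also the number of 2-vertices adjacent to $v$. For a 2-vertex $t$ adjacent to a big vertex $v$, its other neighbor is called the *other end* of $t$; it is big and different from $v$.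

**Lemma 7 (faces).** Let $K$ be a connected simple graph with at least one edge, with all degrees at least $2$ and all cycles of length at least $k$, embedded in the sphere, or cellularly in the projective plane. If it has $e$ edges and $f$ faces, then $kf\le2e$.

*Proof.* Every face is an open disc bounded by one facial walk, and the lengths of the facial walks add up to $2e$. Since all degrees are at least $2$ and $K$ is simple, a facial walk never immediately reverses along an edge, so it is a cyclically non-backtracking closed walk. The edges it uses contain a cycle. Otherwise they form a tree; fix a root in it and let $y$ be a vertex of the walk farthest from the root. The walk has positive length, so $y$ is not the root, and both the vertex before $y$ and the vertex after $y$ must be the parent of $y$; the walk backtracks at $y$, a contradiction. So the walk uses at least $k$ edges, and each facial walk has length at least $k$. $\square$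

*Proof of Proposition 2.* Suppose $(G,\sigma)$ is planar of girth at least $8$ and has no homomorphism to $(K_6,M)$. By Lemma 3 it is not colorable with $\lambda\equiv1$, so it contains a critical $K$, which is simple; so $K\neq D$ and $K$ has no loops. Let $K$ have $n$ vertices and $e$ edges. By Lemma 5 it is connected with minimum degree at least $2$. Lemma 7 with $k=8$ and Euler's formula give
$$2=n-e+f\le n-\tfrac34e,\qquad\text{so}\qquad 3e\le4n-8.$$
On the other hand, let each vertex start with its degree as charge, and let every 2-vertex receive $\tfrac13$ from each of its two neighbors, which are big by Lemma 6. A 2-vertex ends with $2+\tfrac23=\tfrac83$. A big vertex of type $(a,b)$ ends with $a+\tfrac23b$, and this is at least $\tfrac83$ if and only if $3a+2b\ge8$. By Lemma 6(4): if $a=0$ then $b\ge6$; if $a=1$ then $b\ge3$; if $a=2$ then $b\ge1$, since big vertices have degree at least $3$; if $a\ge3$ then $3a\ge9$. In all cases $3a+2b\ge8$. Hence $2e\ge\tfrac83n$, that is, $3e\ge4n$, a contradiction. $\square$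

## 4. What girth 6 leaves over: the types $(2,1)$ and $(1,3)$

For girth $6$, Lemma 7 and Euler's formula give only $2e\le3n-6$, so the average degree may come close to $3$. The quantity to watch is now the following.

**Definition (potential).** For a graph $H$, multigraphs allowed, put $\rho(H)=3|V(H)|-2|E(H)|$.

For example, one vertex has $\rho=3$, an edge $4$, a triangle $3$, the complete graph $K_4$ has $\rho=0$, and $\rho(D)=2$. A simple planar graph of girth at least $6$ that is connected with minimum degree at least $2$ has $\rho\ge6$. So Theorem 1 in the planar case follows if we show that critical simple graphs have small $\rho$.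

Let us repeat the count. Let $K$ be as in Lemma 6, with $N$ big vertices and $B$ 2-vertices; sums run over big vertices. Then $\sum b=2B$ and $|E|=\tfrac12\sum a+2B$, hence
$$2\rho(K)=6(N+B)-2\sum a-8B=6N-2\sum a-2B=\sum_{v\text{ big}}\bigl(6-2a(v)-b(v)\bigr).\tag{2}$$
Since $a+b\ge3$, the terms with $2a+b\le5$ come from the types
$$(0,3),\ (0,4),\ (0,5),\ (1,2),\ (1,3),\ (2,1).$$
Lemma 6(4) removes the first four. Each vertex of type $(2,1)$ or $(1,3)$ still contributes $+1$ to (2), and so far nothing limits their number.

The sensible first attempt is to remove these two types in the same way. Take $v$ of type $(2,1)$, with neighbors $p,q$ (big, distinct) and $t$ (a 2-vertex with other end $w$), switched so that $vp,vq$ are close. Color the graph without $v,t$. If $c(p)-c(q)=\pm2$, only the middle value is left for $v$, and the 2-path through $t$ may forbid exactly that one; if $c(p)-c(q)=3$, no value is left at all. This can happen for every coloring of the rest, as the following graph shows.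

**The graph $W$.** Take $K_4$ on $v,p,q,w$ and subdivide the edge $vw$ by a vertex $t$. All edges are positive except $tw$. Here $v$ has type $(2,1)$. In $W-\{v,t\}$ the vertices $p,q,w$ form a rigid triangle, so in every coloring $\{c(p),c(q)\}=\{c(w)+2,c(w)-2\}$. The only value of $c(v)$ that is far from both $p$ and $q$ is then $c(w)$: in the rigid triangle $vpq$ it is the third element of the parity class. By Lemma 4 the path $v\,t\,w$, with sign product $-$, forbids $c(v)=c(w)$. So no coloring of $W-\{v,t\}$ extends, and $W$ is not colorable, whatever $\lambda$ is.

So deleting and re-inserting is not enough; one must choose the coloring of the rest. What we would like for a $(2,1)$-vertex is a coloring of the rest with $c(p)-c(q)\in\{-1,0,1\}$, that is, a coloring of the rest *plus a new close edge $pq$*. Such an extra edge can ruin planarity or girth: if $p\,v\,q$ lies on a 6-cycle, the new edge closes a 5-cycle. So we leave planar graphs and argue with the potential alone. If the rest plus $pq$ is not colorable, it contains a critical graph, which by induction has small $\rho$; removing the new edge raises $\rho$ by only $2$. The extra edge is therefore harmless as soon as all relevant vertex sets of $G$ have potential larger than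 that. Such a lower bound is what has to be proved, and it is the content of Section 6.

## 5. The density theorem and its consequences

**Theorem 8.** Let $(G,\sigma)$ be a simple signed graph with $2|E(H)|\le3|V(H)|-2$ for every nonempty subgraph $H\subseteq G$. Then $(G,\sigma)\to(K_6,M)$. The constant $-2$ cannot be replaced by $-1$.

**Theorem 9.** Every critical labelled graph other than $D$ satisfies $\rho\le1$.

Theorem 9 is proved in Sections 6–10. Here we see that everything else follows from it.

*Proof of Theorem 8 from Theorem 9.* If $(G,\sigma)$ has no homomorphism to $(K_6,M)$, it is not colorable with $\lambda\equiv1$ by Lemma 3, so it contains a critical subgraph $K$. It is simple, so $K\ne D$, and Theorem 9 gives $2|E(K)|\ge3|V(K)|-1$, contradicting the hypothesis.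

For the last sentence, take $W$. It is not colorable, so $W\not\to(K_6,M)$. A subgraph of $W$ with $1,2,3,4,5$ vertices has at most $0,1,3,5,7$ edges, respectively: $W$ has $7$ edges and is simple, and a subgraph with four vertices misses one vertex, whose degree in $W$ is at least $2$. Hence every nonempty subgraph $H$ satisfies $2|E(H)|\le3|V(H)|-1$: the five cases read $0\le2$, $2\le5$, $6\le8$, $10\le11$, $14\le14$. So $-1$ does not suffice. $\square$

*Proof of Theorem 1 from Theorem 9.* Let $G$ be planar or projective-planar of girth at least $6$, so $G$ is simple, and suppose $(G,\sigma)\not\to(K_6,M)$. As above there is a critical $K\subseteq G$ with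
$$2e\ge3n-1,\tag{3}$$
where $n=|V(K)|$ and $e=|E(K)|$. By Lemma 5, $K$ is connected with minimum degree at least $2$, and its cycles have length at least $6$.

*$K$ is planar.* Embed $K$ in the sphere. Lemma 7 with $k=6$ and Euler's formula give $2=n-e+f\le n-\tfrac23e$, so $2e\le3n-6$, contradicting (3).

*$K$ is embedded cellularly in the projective plane.* Now $n-e+f=1$, and the same argument gives $2e\le3n-3$, contradicting (3).

*$K$ is embedded non-cellularly in the projective plane.* Some face $F$ is not an open disc, so it contains a simple closed curve $\gamma$ that bounds no disc in $F$. If $\gamma$ is one-sided, its complement in the projective plane is an open disc, which contains $K$; so $K$ is planar. If $\gamma$ is two-sided, it bounds a closed disc $\Delta$ in the projective plane. If $\Delta$ were disjoint from $K$, then, being connected and meeting $F$, it would lie in $F$, contrary to the choice of $\gamma$. So $\Delta$ contains points of $K$. As $K$ is connected and disjoint from $\gamma$, it lies in the interior of $\Delta$ and is planar. The planar case is already excluded. $\square$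

So "girth at least $7$" is not best possible. In the other direction we have the following.

**Proposition 10.** There is a signed planar graph of girth $4$ with no homomorphism to $(K_6,M)$.

*Proof.* Replace every edge $uv$ of a plane $K_4$ by two parallel paths of length $2$, one with sign product $+$ and one with sign product $-$. The result is planar, simple and bipartite, and has girth $4$. By Lemma 4, in any coloring $c(u)-c(v)\notin\{0,3\}$, i.e. $c(u)\not\equiv c(v)\pmod3$, for each pair $u,v$ of the four original vertices. This is impossible for four vertices, so by Lemma 3 there is no homomorphism. $\square$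

Hence the optimal girth bound for planar graphs is $5$ or $6$; which of the two is not decided here.

## 6. Collapsing a vertex set onto a rigid triangle

We now prove Theorem 9. Let $G$ be a counterexample with $(|V|,|E|)$ lexicographically minimal. Put $n=|V|$ and $g=\rho(G)\ge2$. For $R\subseteq V$ put $\rho(R)=\rho(G[R])$ and $e(R)=|E(G[R])|$. Switching $G$ gives again a minimal counterexample, so we may switch at any time. Every proper subgraph of $G$ is colorable; so whenever a coloring of some proper induced subgraph extends to $G$, we have a contradiction.

**Step 1 (loops and very small graphs).** This step makes Lemma 6 available and clears the cases $n\le3$.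

**Lemma 11.** $G$ has no loops, so Lemmas 5 and 6 apply to $G$: minimum degree is at least $2$, and multiplicities are at most $2$ with parallel edges of equal sign. Moreover $n\ge4$.

*Proof.* A far loop, or a close loop with $\lambda=1$, is not colorable, because the difference is $0$ and $\varepsilon(v)+\varepsilon(v)=0$. Hence it is by itself a critical graph, with $\rho=3-2=1$. If $G$ contained it, $G$ would equal it, contradicting $g\ge2$. A close loop with $\lambda=0$ is always satisfied, so it does not occur in a critical graph.

If $n=1$, then $G$ is colorable. If $n=2$, use difference $1$ (close) or $2$ (far). If $n=3$, then $9-2|E|\ge2$ and minimum degree at least $2$ give $|E|=3$. A double edge plus one edge leaves a vertex of degree $1$, so $G$ is a triangle. If its sign product is $+$, switch to all far and use $c=0,2,4$. If it is $-$, switch to all close and use $c=0,1,0$, choosing $\varepsilon$ for the single mono edge. So $G$ is colorable, a contradiction. $\square$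

**Step 2 (the collapse).** This step turns a vertex set $R$ with small potential into a smaller non-colorable graph, to which minimality applies.

Let $R\subsetneq V$, $|R|\ge3$. Let $\varphi$ be a coloring of $G[R]$. The six values of $c$ split into $\{0,3\},\{2,5\},\{4,1\}$, so each $u\in R$ has $c(u)\in\{2j,2j+3\}$ for a unique $j=j(u)\in\{0,1,2\}$. After $c$- and $\varepsilon$-switches at vertices of $R$ we have $\varphi(u)=(2j(u),0)$ for all $u\in R$. Form $G'$ as follows: delete the edges inside $R$; replace each $u\in R$ by $x_{j(u)}$; and make $X=\{x_0,x_1,x_2\}$ a triangle of far edges, with any $\lambda$.

If $G'$ had a coloring, we could normalize it by (1) to $(2j,0)$ on $x_j$. Together with $\varphi$ it would color $G$: edges inside $R$ are satisfied by $\varphi$, and every other edge sees the same colors as in $G'$. So $G'$ is not colorable and contains a critical $K$. Let $Y=V(K)\cap X$. Then $Y\ne\emptyset$, because $G-R$ is colorable, and $V(K)\not\subseteq X$, because the triangle on $X$ is colorable. Put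
$$R'=R\cup(V(K)\setminus X)\supsetneq R.$$
The edges of $K$ not inside $X$ correspond to distinct edges of $G[R']$ not inside $R$. Counting vertices and edges,
$$\rho(R')\le\rho(R)+\rho(K)-\bigl(3|Y|-2|E(K[Y])|\bigr)\le\rho(R)+\rho(K)-3,\tag{4}$$
since $|E(K[Y])|\le0,1,3$ for $|Y|=1,2,3$, so that the bracket is at least $3,4,3$.

An example shows why $D$ and parallel edges must be allowed. Collapse $R=\{p,q,w,t\}$ in the graph $W$ of Section 4, with $c(p),c(q),c(w),c(t)=0,2,4,5$. Here $j(q)=j(t)=1$, and $t$ needs a $c$-switch, which makes the far edge $vt$ close. So in $G'$ the vertex $v$ is joined to $x_1$ by a far edge (from $q$) and a close edge (from $t$), and this is a copy of $D$.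

**Step 3 (the gap lemma).** This step shows that proper vertex sets have potential clearly above $g$, which is the room that we need for extra edges.

**Lemma 12.** Let $R\subsetneq V$, $|R|\ge4$. Then $\rho(R)\ge g+2$, unless $R=V\setminus\{z\}$ with $d(z)=2$, in which case $\rho(R)=g+1$.

*Proof.* Induction on $|V\setminus R|$. Apply Step 2. Since $|V(K)|\le n-|R|+3<n$, minimality of $G$ gives $K=D$ or $\rho(K)\le1$.

If $K\ne D$, then (4) gives $\rho(R)\ge\rho(R')+2\ge g+2$; here $\rho(R')\ge g$, trivially if $R'=V$ and by induction otherwise.

If $K=D$, then $K$ has one vertex in $X$ and one outside, so $R'=R\cup\{z\}$ for one vertex $z$, and (4) gives $\rho(R)\ge\rho(R')+1$. If $R'\ne V$, induction gives $\rho(R')\ge g+1$, so $\rho(R)\ge g+2$. If $R'=V$, then, as $G$ has no loops, $\rho(R)=g-3+2d(z)$, which is $g+1$ if $d(z)=2$ and at least $g+3$ if $d(z)\ge3$. $\square$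

Since $g\ge2$, we shall use Lemma 12 in this form: for a proper $R$ with $|R|\ge4$,
$$\rho(R)\ge g+1\ge3,\qquad\text{and if }|R|\le n-2,\text{ then }\rho(R)\ge g+2\ge4.\tag{5}$$
Also, $\rho(R)=3$ with $R$ proper forces $g=2$, $R=V\setminus\{z\}$ and $d(z)=2$.

**Step 4 (three vertices).** Lemma 12 says nothing about $|R|=3$; this step covers that case.

**Lemma 13.** Every three vertices of $G$ span at most $3$ edges.

*Proof.* Suppose $|R|=3$ and $e(R)\ge4$, so $\rho(R)\le1$; $R\ne V$ since $n\ge4$. Apply Step 2. Now $G'$ has $n$ vertices and $|E|-e(R)+3<|E|$ edges, so minimality (this is where the lexicographic order is used) applies to $K\subseteq G'$ and gives $\rho(K)\le2$, with equality only for $D$. By (4), $\rho(R')\le1+2-3=0$, and $|R'|\ge4$. This contradicts (5) if $R'\ne V$, and $g\ge2$ if $R'=V$. $\square$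

## 7. Room for one extra edge or one extra 2-path

**Step 5 (an extra edge).** This step lets us prescribe, in a coloring of part of $G$, that two given nonadjacent vertices are close, or that they are far.

**Lemma 14.** Let $S\subseteq V$, $|V\setminus S|\ge2$, and let $u,w\in S$ be distinct and nonadjacent in $G$. Then $G[S]$ plus one new edge $uw$ with any labels is colorable.

*Proof.* Otherwise it contains a critical $K$, and $K$ contains the new edge since $G[S]$ is colorable. There is only one edge between $u$ and $w$ in $K$, so $K\ne D$; since $|V(K)|<n$, minimality gives $\rho(K)\le1$. For $R_1=V(K)$ we get $\rho(R_1)\le\rho(K)+2\le3$, and $|R_1|\le n-2$. If $|R_1|\ge4$, this contradicts (5). If $|R_1|=2$, $K$ is a single edge, which is colorable.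

Let $|R_1|=3$. Then $\rho(K)\le1$ gives $|E(K)|\ge4$, and Lemma 13 gives $|E(K)|\le3+1=4$. All multiplicities are at most $2$ and the pair $uw$ has multiplicity $1$, so the multiplicities are $2,1,1$. Let $pq$ be the double edge, with both edges of equal sign, and $r$ the third vertex; switch at $q,r$ so that $pq$ and $pr$ are close. If $qr$ is close, use $c(p)=0$, $c(q)=1$, $c(r)=0$ and choose $\varepsilon(r)$ for the only mono edge $pr$. If $qr$ is far, use $c(p)=0$, $c(q)=1$, $c(r)=-1$; no edge is mono. So $K$ is colorable, a contradiction. $\square$

**Step 6 (an extra 2-path).** This step lets us forbid one prescribed difference, $0$ or $3$, between two given vertices, even adjacent ones.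

**Lemma 15.** Let $S\subseteq V$, $|V\setminus S|\ge2$, and let $u\ne w$ be in $S$. Then $G[S]$ plus a new vertex $\tau$ joined to $u$ and to $w$ by one edge each, with any labels, is colorable.

*Proof.* Otherwise it contains a critical $K$, and $\tau\in V(K)$ since $G[S]$ is colorable. By Lemma 5, $\tau$ has degree $2$ in $K$, with two distinct neighbors $u,w$, so $K\ne D$. Also $|V(K)|\le n-1$, so $\rho(K)\le1$. Put $R_1=V(K)\setminus\{\tau\}$; then $\rho(R_1)\le\rho(K)-3+4\le2$. If $|R_1|\ge4$, this contradicts (5). If $|R_1|=3$, then Lemma 13 gives $\rho(R_1)\ge3$, a contradiction. If $|R_1|=2$, then $9-2|E(K)|\le1$ gives $|E(K)|\ge4$, so $u,w$ are joined by a double edge, with both edges of equal sign. Color $u,w$ with difference $1$ (close) or $2$ (far). By Lemma 4, the path through $\tau$ forbids only difference $0$ or only difference $3$. So $K$ is colorable, a contradiction. $\square$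

## 8. Vertices of type $(2,1)$ and positive triangles

By Lemma 6 and (2), the big vertices of $G$ with $2a+b\le5$ have type $(2,1)$ or $(1,3)$. In this section we study type $(2,1)$.

**Definition (triangles).** A *triangle* is a set of three pairwise adjacent vertices; by Lemma 13 it spans exactly three edges. It is *positive* if it can be switched to have all edges far, i.e. if its sign product is $+$. For example, in $W$ the triangle $vpq$ is positive.

**Step 7 (the only obstruction for type $(2,1)$).** We carry out the plan of Section 4: with Lemma 14, a $(2,1)$-vertex can be removed unless $p,q$ are already joined by the wrong edge, as in $W$.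

**Lemma 16.** Let $v$ have type $(2,1)$. Then its two direct edges go to distinct vertices $p,q$, and $vpq$ is a positive triangle of big vertices.

*Proof.* Let $t$ be the 2-vertex adjacent to $v$. If both direct edges go to the same vertex, they form a double edge. Then $v$ has two possible $c$-values, not mono, of which at most one is forbidden by the 2-path, so a coloring of $G-\{v,t\}$ extends, a contradiction. So there are distinct direct neighbors $p,q$.

Switch at $p,q$ so that $vp,vq$ are close. Any coloring of $G-\{v,t\}$ with $c(p)-c(q)\in\{-1,0,1\}$ extends. Indeed, if $c(p)=c(q)$, the values $c(p)\pm1$ are possible for $v$, with no mono edge. Otherwise the two values $c(p)$ and $c(q)$ are possible: each is mono with exactly one of $p,q$, so $\varepsilon(v)$ can be chosen. In each case there are two choices and at most one is forbidden.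

If $p,q$ are nonadjacent, Lemma 14 with $S=V\setminus\{v,t\}$ and a new close edge $pq$ gives such a coloring. If they are joined by a close edge, every coloring of $G-\{v,t\}$ is such. Both are contradictions. So $p,q$ are joined by a far edge, exactly one by Lemma 13. After a $c$-switch at $v$, all edges of $vpq$ are far. $\square$

**Step 8 (2-paths leave the triangle).** We need to know that other ends of 2-vertices at a positive triangle lie outside it.

**Lemma 17.** No 2-vertex has both neighbors in a positive triangle of big vertices. In particular, in Lemma 16 the other end of the 2-vertex adjacent to $v$ is neither $p$ nor $q$.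

*Proof.* Let $t'$ be such a 2-vertex; switch the triangle to all far. In any coloring of $G-t'$ the two neighbors differ by $\pm2$, by rigidity, while the 2-path forbids only difference $0$ or only difference $3$. So the coloring extends, a contradiction. $\square$

**Step 9 (triangles are disjoint).** This step ensures that a vertex is asked for help by at most one triangle when we discharge; it is also needed in Step 11.

**Lemma 18.** Any two distinct triangles of $G$ are vertex-disjoint.

*Proof.* Suppose two distinct triangles meet, with union $R$.

*$|R|=4$.* Then $e(R)\ge5$ and $\rho(R)\le2$. By (5), $R=V$, and $g\ge2$ gives $e(R)=5$. So $G$ is $K_4$ minus an edge. Each of its degree-3 vertices is adjacent to the other one and to two 2-vertices, so it has type $(1,2)$, contradicting Lemma 6(4).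

*$|R|=5$.* Then the triangles share one vertex, the center; $e(R)\ge6$ and $\rho(R)\le3$. If $R=V$, then $g\ge2$ gives $e(R)=6$, so $G$ is a bowtie (two triangles sharing one vertex), which has adjacent 2-vertices, contradicting Lemma 6(3). Otherwise (5) and the remark after it force $\rho(R)=3=g+1$, $R=V\setminus\{z\}$, $d(z)=2$, and $G[R]$ is a bowtie with exactly $6$ edges. To avoid adjacent 2-vertices, $z$ must be adjacent to a non-central vertex of each triangle, and since $d(z)=2$, to exactly one in each. Such a vertex is adjacent to the center, which is big, to the other non-central vertex of its triangle, of degree $2$, and to $z$, of degree $2$. So it has type $(1,2)$, a contradiction. $\square$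

**Step 10 (one $(2,1)$-vertex per triangle).** This step bounds the demand that one positive triangle can make.

**Lemma 19.** A positive triangle of big vertices contains at most one $(2,1)$-vertex.

*Proof.* Suppose $v,p$ have type $(2,1)$ in the positive triangle $vpq$, switched to all far, with adjacent 2-vertices $t_v,t_p$ whose other ends are $w,w'$. By Lemma 17, $w,w'$ lie outside the triangle and $t_v\ne t_p$. Let $S=V\setminus\{v,p,t_v,t_p\}$; then $q,w,w'\in S$. For a coloring of $G[S]$ let $f=c(w)+\theta$ and $h=c(w')+\theta'$ be the values forbidden for $c(v)$ and $c(p)$ by Lemma 4, and let $\alpha=c(q)$.

To extend, we must assign $\alpha+2,\alpha-2$ to $v,p$ in some order; there are no mono edges in the triangle, so $\varepsilon(v)$ and $\varepsilon(p)$ are arbitrary. The order $(\alpha+2,\alpha-2)$ is blocked iff $f=\alpha+2$ or $h=\alpha-2$; the other one iff $f=\alpha-2$ or $h=\alpha+2$. As $f$ cannot equal both $\alpha+2$ and $\alpha-2$, and neither can $h$, both orders are blocked iff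
$$f=h\in\{\alpha+2,\alpha-2\}.\tag{6}$$

*Case $w\ne w'$.* We have $\theta'-\theta\in\{0,3\}$. Apply Lemma 15 with a 2-path between $w$ and $w'$ forbidding $c(w)=c(w')+\theta'-\theta$. This gives a coloring of $G[S]$ with $f\ne h$, which extends.

*Case $w=w'$ and $\theta\ne\theta'$.* Then $f\ne h$, so every coloring of $G[S]$ extends.

*Case $w=w'$ and $\theta=\theta'$.* Then $f=h$, and by (6) it suffices that $\alpha-f\in\{-1,0,1,3\}$. Note $q\ne w$. An edge between $q$ and $w$ that is close if $\theta=0$ and far if $\theta=3$ forces $c(q)-f\in\{-1,0,1\}$. If $q,w$ are nonadjacent, use Lemma 14 with such an edge. If they are joined by an edge of that sign, every coloring of $G[S]$ extends. Otherwise $q,w$ are joined by an edge of the other sign, which only says $c(q)-f\in\{2,3,4\}$. Then $R=\{v,p,q,t_v,t_p,w\}$ contains the three edges of the triangle, the four edges of the two 2-paths and $qw$; so $e(R)\ge8$ and $\rho(R)\le2$. By (5), $R=V$, and $g\ge2$ gives $e(R)=8$. So $S=\{q,w\}$ and $G[S]$ is the single edge $qw$. Color it with $c(q)=f+3$, choosing $\varepsilon$ to satisfy this mono edge. Then $\alpha-f=3$ and the coloring extends.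

All cases are contradictions. $\square$

**Step 11 (a triangle with a $(2,1)$-vertex has a rich vertex).** This step finds someone who can pay for the $(2,1)$-vertex.

**Lemma 20.** If $v$ is a $(2,1)$-vertex in the positive triangle $vpq$, then $p$ or $q$ has $2a+b\ge7$.

*Proof.* Both $p,q$ have $a\ge2$, and by Lemma 19 neither has type $(2,1)$. So if the claim fails, each of $p,q$ has type $(3,0)$ or $(2,2)$. Switch the triangle to all far. Let $S$ be $V$ minus the triangle and minus all 2-vertices adjacent to it. By Lemma 17 the other ends of these 2-vertices lie outside the triangle; being big, they lie in $S$.

*Lists.* Fix a coloring of $G[S]$. The vertex $v$ has the list $L_v=\mathbb Z_6\setminus\{f\}$, where $f$ is the value forbidden by its 2-path. A $(3,0)$-vertex $x\in\{p,q\}$ has a third direct edge, which goes to a vertex $x_1$ outside the triangle, because the triangle spans only three edges. As $x_1$ is big, $x_1\in S$. The list of $x$ is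
$$L_x=\{\beta_x-1,\beta_x,\beta_x+1\},\qquad\beta_x=c(x_1)+\kappa_x,$$
with $\kappa_x=0$ if $xx_1$ is close and $3$ if it is far; $\varepsilon(x)$ can be adjusted if $xx_1$ is mono, because triangle edges are not mono. A $(2,2)$-vertex has both direct edges in the triangle and two 2-paths, so its list has at least $4$ values. The coloring extends iff the three triangle vertices can be given, from these lists, the three distinct elements of one parity class of $\mathbb Z_6$.

*When is this impossible?* Let $P_0$ be the parity class of $f$ and $P_1$ the other; put $A_i=L_p\cap P_i$ and $B_i=L_q\cap P_i$. All four sets are nonempty: three consecutive values meet both classes, and four values cannot fit into a class of size $3$. If there are distinct $x_p\in A_1$, $x_q\in B_1$, give them to $p,q$ and give $v$ the third element of $P_1$, which lies in $L_v$. Otherwise $A_1=B_1=\{\beta\}$ for some $\beta$. Then: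

* a $(2,2)$-vertex among $p,q$ has only one list element in $P_1$, so its list contains all of $P_0$;
* a $(3,0)$-vertex $x$ among $p,q$ has its middle value in $P_1$, so $\beta_x=\beta$, and its list meets $P_0$ in $\{\beta-1,\beta+1\}$.

If $p$ is $(2,2)$, give $p$ the value $f$, give $q$ some value of $B_0\setminus\{f\}$, which is nonempty since $|B_0|\ge2$, and give $v$ the remaining value of $P_0$, which is not $f$. The case that $q$ is $(2,2)$ is symmetric. If both are $(3,0)$ and $f\in\{\beta-1,\beta+1\}$, give $f$ to $p$, the other of $\beta\pm1$ to $q$, and the remaining value of $P_0$ to $v$. So extension fails only if $p,q$ are both $(3,0)$ and $f$ is the third element of $P_0$, i.e. $\beta_p=\beta_q=f+3$.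

*Conclusion.* Hence $p,q$ are both $(3,0)$. If $p_1=q_1$, then $\{p,q,p_1\}$ is a triangle different from $vpq$ and meeting it, contradicting Lemma 18. So $p_1\ne q_1$. Lemma 15 with a 2-path between $p_1$ and $q_1$ forbidding $c(p_1)+\kappa_p=c(q_1)+\kappa_q$ gives a coloring of $G[S]$ with $\beta_p\ne\beta_q$, which extends. This is a contradiction. $\square$

## 9. Vertices of type $(1,3)$

**Step 12 (structure around a $(1,3)$-vertex).** This step shows that the direct neighbor of a $(1,3)$-vertex has many direct edges, and locates the far ends of the three 2-paths.

**Lemma 21.** Let $v$ have type $(1,3)$, with direct neighbor $y$ and adjacent 2-vertices $t_1,t_2,t_3$ whose other ends are $w_1,w_2,w_3$. Then $v,w_1,w_2,w_3$ are four distinct big neighbors of $y$; in particular $a(y)\ge4$.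

*Proof.* Switch so that $vy$ is close. Put $S=V\setminus\{v,t_1,t_2,t_3\}$. For a coloring of $G[S]$ let $f_j=c(w_j)+\theta_j$ be the forbidden values. The edge $vy$ leaves $c(y)-1,c(y),c(y)+1$ for $v$, so the coloring extends unless
$$\{f_1,f_2,f_3\}=\{c(y)-1,c(y),c(y)+1\}.\tag{7}$$

*The $w_j$ are distinct.* If $w_i=w_j$ with $i\ne j$, then $f_i-f_j\in\{0,3\}$, so $f_i,f_j$ are not two distinct elements of a set of three consecutive values. Thus (7) fails and every coloring of $G[S]$ extends, a contradiction.

*Each $w_j\ne y$ is adjacent to $y$.* If $w_j\ne y$ and $w_j,y$ are nonadjacent, Lemma 14 with a new edge $yw_j$, far if $\theta_j=0$ and close if $\theta_j=3$, gives a coloring with $c(y)-f_j\in\{2,3,4\}$. Then (7) fails, and the coloring extends, a contradiction.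

*No $w_j$ equals $y$.* Suppose $w_3=y$, without loss of generality. Then $R=\{v,t_1,t_2,t_3,y,w_1,w_2\}$ has seven elements. It spans $vy$, the edges $vt_j$ and $t_jw_j$ for $j=1,2,3$, and $yw_1,yw_2$; so $e(R)\ge9$ and $\rho(R)\le3$. If $R=V$, then $g\ge2$ gives $e(R)=9$, and $w_1$ has degree $2$, but $w_1$ is big, a contradiction. Otherwise (5) and the remark after it force $\rho(R)=3$, $R=V\setminus\{z\}$, $d(z)=2$, $e(R)=9$. In $G[R]$ both $w_1,w_2$ have degree $2$. As they are big in $G$, $z$ is adjacent to both, by one edge each. Then $w_1$ has as neighbors the 2-vertices $t_1,z$ and the big vertex $y$, so it has type $(1,2)$, contradicting Lemma 6(4).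

So $w_1,w_2,w_3$ are distinct, big and adjacent to $y$, and they differ from $v$. $\square$

## 10. Discharging

**Step 13 (the count).** We combine everything into a contradiction with (2).

Give each big vertex $x$ the charge $ch(x)=2a(x)+b(x)-6$. By (2), $\sum ch=-2g<0$. By Lemma 6(4) and the list in Section 4, the only vertices of negative charge have type $(2,1)$ or $(1,3)$, each with charge $-1$. Now move charge:

* **R1.** Each $(1,3)$-vertex receives $1$ from its direct neighbor.
* **R2.** Each $(2,1)$-vertex $v$ receives $1$ from one vertex with $2a+b\ge7$ of its triangle $vpq$; it exists by Lemmas 16 and 20.

Donors under R1 have $a\ge4$ by Lemma 21, and donors under R2 have $2a+b\ge7$. So vertices of type $(2,1)$ and $(1,3)$ give nothing and end with charge $0$.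

Let $x$ be any other big vertex; so $ch(x)\ge0$. Let it give $m$ units by R1 and $\tau$ units by R2. By Lemma 18, $x$ lies in at most one triangle. If $\tau\ge1$, this triangle is a positive triangle of big vertices, and by Lemma 19 it contains at most one $(2,1)$-vertex. So $\tau\le1$.

If $m=0$, the final charge is at least $0$, since $\tau=1$ requires $ch(x)\ge1$.

Let $m\ge1$ and put $a=a(x)$; so $a\ge4$. A $(1,3)$-vertex has a single direct edge, so different recipients use different direct edges of $x$ and $m\le a$. If $\tau=1$, two direct neighbors of $x$ lie with $x$ in a triangle of big vertices, hence have at least two direct edges and are not $(1,3)$-vertices; so then $m\le a-2$. In all cases $m+\tau\le a$.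

*$a\ge6$.* Then $m+\tau\le a\le2a-6\le ch(x)$.

*$a=5$.* Then $ch(x)\ge4$. If $\tau=1$, then $m+\tau\le3+1=4$. If $\tau=0$ and $m\le4$, we are done. Suppose $\tau=0$ and $m=5$. Then the direct neighbors of $x$ are five distinct $(1,3)$-vertices. By Lemma 21 with $y=x$, each 2-vertex adjacent to one of them has its other end among the big neighbors of $x$, so it joins two of these five vertices. Then the number $5\cdot3=15$ of edges between these five vertices and 2-vertices would be even, which is impossible. So $m+\tau\le4\le ch(x)$.

*$a=4$.* Then $ch(x)\ge2$. If $m\le1$, then $m+\tau\le2\le ch(x)$. Suppose $m\ge2$, with recipients $v_1,v_2$. By Lemma 21 applied to $v_1$ (with $y=x$), the four direct edges of $x$ go to four distinct vertices: $v_1$ and the other ends of the three 2-vertices at $v_1$. One of these vertices is $v_2$; call the other two $x_1,x_2$. So $v_1$ has exactly one 2-path to each of $v_2,x_1,x_2$. In the same way $v_2$ has exactly one 2-path to each of $v_1,x_1,x_2$. The 2-path between $v_1$ and $v_2$ is common, so there are five 2-vertices in total. Let $R$ consist of $x,v_1,v_2,x_1,x_2$ and these five 2-vertices. Then $|R|=10$, $e(R)\ge4+10=14$, so $\rho(R)\le2$. By (5), $R=V$, and $g\ge2$ gives $e(R)=14$. Then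 $x_1$ is adjacent exactly to $x$ and to two 2-vertices, so it has type $(1,2)$, contradicting Lemma 6(4). Hence $m\ge2$ does not occur.

So all final charges are at least $0$. The total charge did not change, and it is $-2g<0$, a contradiction. This proves Theorem 9, and with it, by Section 5, Theorems 8 and 1. $\blacksquare$
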